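# Two edge-disjoint paths between all terminals, in time $17^k n^{O(1)}$

## 1. Three theorems on 2-edge-connected Steiner multi-subgraphs

**Theorem A.** In *weighted Minimum 2-ECSM* the input is a simple undirected graph $G=(V,E)$ with $n=|V|$, weights $w:E\to\mathbb R_{\ge 0}$, and a set $T\subseteq V$ of $k$ terminals. One asks for a multi-subgraph $H$ of $G$ of minimum cost such that every two terminals are joined by at least two edge-disjoint paths in $H$; here $H$ may use several copies of an edge, and each copy is paid for separately. This problem is solvable by a deterministic algorithm with $17^k\cdot n^{O(1)}$ operations.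

**Theorem B.** Unless the Exponential Time Hypothesis (ETH) fails, no algorithm solves Minimum 2-ECSM in time $2^{o(k)}n^{O(1)}$, even with all weights $1$ and $T=V$.

**Theorem C.** Let $r(u,v)\in\{0,1,2\}$ be given for all pairs of terminals. A minimum-cost multi-subgraph $H$ (copies paid separately) having at least $r(u,v)$ edge-disjoint $u$–$v$ paths for all $u,v\in T$ can be found in time $19^kn^{O(1)}$.

The name 2-ECSM stands for "2-Edge Connected Steiner Multi-subgraph". Additions and comparisons of weights count as one operation; for rational weights written in binary this costs only a further polynomial factor.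

The question comes from the document cited as "Master Thesis" (https://dspace.cuni.cz/bitstream/handle/20.500.11956/179482/120436569.pdf?isAllowed=y&sequence=1), where it is Open question 3: an algorithm with running time $2^{O(k\log k)}n^{O(1)}$ is stated as known, and one asks whether $2^{O(k)}n^{O(1)}$ is possible. Theorem A answers yes. Theorem B says that, under ETH, the form $2^{\Theta(k)}$ of the dependence on $k$ is optimal. Theorem C treats demands that vary from pair to pair.

A few instances by hand. If $k\le 1$, nothing is required and the empty solution is optimal. If $T=\{t_1,t_2\}$, the two edge-disjoint paths cost at least $\mathrm{dist}(t_1,t_2)$ each, and doubling a shortest path attains $2\,\mathrm{dist}(t_1,t_2)$.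

*The star.* Let $G$ be a star with centre $c$, unit weights, and the $k\ge 2$ leaves as terminals. Each leaf has degree at least 2 in $H$, so every edge is doubled and $\mathrm{OPT}=2k$. Copies of edges matter here: without them there is no solution.

*The theta graph.* Let $G$ consist of three paths $s\,a_1a_2\,s'$, $s\,b_1b_2\,s'$, $s\,c_1c_2\,s'$ with unit weights, and $T=\{a_1,a_2,b_1,b_2,c_1,c_2\}$. I claim that $\mathrm{OPT}=9$, attained only by $H=G$. Consider the copies used on the path $s\,a_1a_2\,s'$. If all three edges are used, they cost at least 3. If only $a_1a_2$ is missing, then $sa_1$ and $a_2s'$ must be doubled, since $a_1$ and $a_2$ need degree 2: cost at least 4. If only $sa_1$ is missing, then $a_1a_2$ is doubled because of $a_1$, and $a_2s'$ is doubled because it is all that leaves $\{a_1,a_2\}$: cost at least 4; the case of $a_2s'$ is symmetric. If two of the edges are missing, one of $\{a_1\},\{a_2\},\{a_1,a_2\}$ is cut off. So each path costs at least 3, and exactly 3 only if each of its edges is used once. We return to this instance when the algorithm is ready.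

## 2. Bridges, 2-edge-connected components and $\mathbb Z_6$-flows

Multigraphs are finite and loopless; parallel edges are allowed, and a pair of parallel edges is a cycle. For a multigraph $M$ and $X\subseteq V(M)$, let $\delta_M(X)$ be the set of edges with exactly one end in $X$. Let $\lambda_M(u,v)$ be the maximum number of edge-disjoint $u$–$v$ paths. By Menger's theorem
$$\lambda_M(u,v)=\min\{|\delta_M(X)|: u\in X\not\ni v\}.$$
An edge $f$ is a *bridge* if deleting it separates its ends; equivalently $f$ lies on no cycle; equivalently $\delta_M(X)=\{f\}$ for some $X$.

**Definition (2-ec components).** The *2-ec components* of $M$ are the components of $M$ minus all its bridges. A component with one vertex is *trivial*. *2-edge-connected* means connected and bridgeless.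

Each 2-ec component is connected and bridgeless: a non-bridge lies on a cycle, no edge of that cycle is a bridge, so the cycle survives. Moreover, $u\ne v$ lie in the same 2-ec component iff $\lambda_M(u,v)\ge2$. Indeed, in a connected bridgeless graph every cut has at least two edges. Conversely, if $\lambda_M(u,v)\ge 2$, a $u$–$v$ path cannot use a bridge, since deleting that bridge would separate $u$ from $v$. In particular "$u=v$ or $\lambda_M(u,v)\ge 2$" is an equivalence relation. For example, two triangles joined by an edge have two 2-ec components, and a tree has only trivial ones.

**Definition ($\Gamma$-assignments and $\Gamma$-flows).** Let $\Gamma=\mathbb Z_6$ and $\Gamma^*=\Gamma\setminus\{0\}$, so $|\Gamma^*|=5$. A *$\Gamma$-assignment* on a multigraph $F$ is an orientation of $F$ together with a map $f:E(F)\to\Gamma$. It is *nowhere-zero* if $f(e)\ne 0$ for all $e$. The *net outflow* at $x$ is the sum of the outgoing values minus the sum of the incoming values. A *$\Gamma$-flow* is a $\Gamma$-assignment with net outflow $0$ everywhere.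

Summing net outflows over $X\subseteq V(F)$, edges inside $X$ cancel, so
$$\sum_{x\in X}(\text{net outflow at }x)=\sum_{e\text{ leaving }X}f(e)-\sum_{e\text{ entering }X}f(e). \tag{1}$$
For example, on the theta graph of Section 1, orient the three paths from $s$ to $s'$ and give them the values $1,1,4$. Since $1+1+4=6=0$, this is a nowhere-zero $\Gamma$-flow. Over $\mathbb Z_2$ the same graph has none: every value would be $1$, and the sum at $s$ would be $3\ne0$.

We use three facts.

**(F1)** A multigraph with a nowhere-zero $\Gamma$-flow is bridgeless. Indeed, if $\delta(X)=\{e\}$, then (1) gives $0=\pm f(e)$, a contradiction.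

**(F2)** (Seymour, *Nowhere-zero 6-flows*, JCTB 1981.) Every bridgeless multigraph has a nowhere-zero 6-flow, that is, an integer flow with values in $\{\pm1,\dots,\pm5\}$. Reducing mod 6 gives a nowhere-zero $\mathbb Z_6$-flow.

**(F3)** (Robbins 1939.) Every 2-edge-connected multigraph has a strongly connected orientation.

The converse of (F3) is immediate: in a strongly connected digraph every arc lies on a directed cycle, so the underlying graph is connected and bridgeless.

## 3. Placed graphs: solutions detached from $G$

To normalize solutions we want to split vertices and shortcut paths, and neither operation stays inside $G$. So we work with abstract multigraphs whose vertices carry a location in $G$. Let $\mathrm{dist}$ be the shortest-path distance in $(G,w)$.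

**Definition (placed graph).** A *placed graph* is a multigraph $M$ with $T\subseteq V(M)$ and a map $\varphi:V(M)\to V$ with $\varphi(t)=t$ for $t\in T$; the map need not be injective. Its cost is $c(M)=\sum_{xy\in E(M)}\mathrm{dist}(\varphi(x),\varphi(y))$, and we consider only finite cost. For subgraphs and single edges, $c$ is defined by the same sum. Vertices in $V(M)\setminus T$ are called *Steiner*.

For the star with $k\ge3$, the cycle $t_1t_2\cdots t_kt_1$ on the terminals is a placed graph. Each edge costs $2$, so its cost is $2k=\mathrm{OPT}$, and it has no Steiner vertex at all. Replacing each edge by its shortest path through $c$ returns the star with all edges doubled.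

**Lemma 1.** Replacing each edge of a placed graph $M$ by a copy of a shortest path between the locations of its ends gives a multi-subgraph $H$ of $G$ with $w(H)=c(M)$ and $\lambda_H(u,v)\ge\lambda_M(u,v)$ for $u,v\in T$. Conversely, a multi-subgraph $H$ of $G$ containing $T$ is, with $\varphi=\mathrm{id}$, a placed graph with $c(H)\le w(H)$.

*Proof.* The cost equality is clear (an edge whose ends have the same location becomes an empty path). Let $A\subseteq V$ with $u\in A\not\ni v$. Since $\varphi$ fixes terminals, $\varphi^{-1}(A)$ contains $u$ and not $v$, so at least $\lambda_M(u,v)$ edges of $M$ leave it. Each of them is replaced by a path from $A$ to $V\setminus A$, which contains an edge copy in $\delta_H(A)$; copies from different edges are different. So $|\delta_H(A)|\ge\lambda_M(u,v)$, and Menger's theorem gives the claim. The converse holds because $\mathrm{dist}(x,y)\le w(xy)$ on edges. $\square$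

Call a placed graph *feasible* if it satisfies the connectivity requirements. If a feasible multi-subgraph exists, the optimum $\mathrm{OPT}$ is attained: cutting multiplicities down to 2 leaves at least two edges in every cut that had at least two, so only finitely many candidates matter. By Lemma 1,
$$\text{every feasible placed graph has cost at least OPT, and an optimal }H\text{ is one of cost exactly OPT.}\tag{2}$$
The same holds for requirements in $\{0,1,2\}$.

## 4. Gluing trees at terminals, and why exact bookkeeping is too large

A sensible first plan follows the dynamic programs for Steiner trees. Cut a solution at its terminals. Suppose the pieces are trees whose leaves are terminals. Cheapest trees can be computed by merging subtrees over subsets of $T$. Then glue trees together one at a time, and accept when the result is 2-edge-connected. What must be remembered about the graph glued so far?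

Degrees do not suffice. Take terminals $a,b,c,d$ and the tree $Q$ with Steiner vertices $s,s'$ and edges $sa,sb,ss',s'c,s'd$. Gluing on the edges $ab$ and $cd$ gives a connected graph in which every terminal has degree 2, but $ss'$ is a bridge. Gluing on $ac$ and $bd$ instead, the result is bridgeless. So the shape of the tree matters, and there are too many shapes.

Precisely, let $k=2m$ with $m\ge2$. For a perfect matching $\mathcal F$ of $T$, let $Q_{\mathcal F}$ be a tree with leaf set $T$, all inner vertices of degree 3, in which the two terminals of each pair of $\mathcal F$ hang on a common Steiner vertex (take a tree with $m$ leaves and all inner degrees 3, and hang one pair on each leaf). Let $\mathcal F\ne\mathcal F'$, and let $xy$ be a pair in $\mathcal F\setminus\mathcal F'$. Put $L=\{x,y\}$, and complete both trees in the same way: glue on the edge $xy$ and a tree $P$ with leaf set $T\setminus L$ and inner degrees 3.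

With $Q_{\mathcal F}$, the edge that separates $L$ from $T\setminus L$ in the tree is a bridge of the result. With $Q_{\mathcal F'}$ the result is bridgeless. To see this, let $x'$ be the partner of $x$ in $\mathcal F'$. An edge of $Q_{\mathcal F'}$ separating $x$ from $x'$ is one of the two leaf edges at $x$ and $x'$, which cut off one terminal only; as $k\ge4$, no edge of $Q_{\mathcal F'}$ splits $T$ into $L$ and $T\setminus L$. An edge of $Q_{\mathcal F'}$ splits $T$ into some $A$ and $B$; since $\{A,B\}\ne\{L,T\setminus L\}$, one of $L$, $T\setminus L$ meets both, so the edge $xy$ or the tree $P$ joins the two sides. The edge $xy$ and the edges of $P$ are not bridges, since $Q_{\mathcal F'}$ joins all terminals.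

So a bookkeeping that records exactly which completions of the glued part are good must distinguish all these connected graphs. Their number is
$$\frac{(2m)!}{2^m\,m!}=\prod_{j=1}^m\frac{m+j}{2}\ \ge\ \Big(\frac m2\Big)^m=\Big(\frac k4\Big)^{k/2}=2^{\Omega(k\log k)}.$$
This is the point at which the plan stops.

What gets past it is to record a *guess* instead of the exact information. By (F1) and (F2), a connected graph is bridgeless exactly when it has a nowhere-zero $\mathbb Z_6$-flow. We minimize over graphs *together with* such a flow. On a tree with conservation at inner vertices, (1) shows that the value on an edge is the sum of the values sent in at the leaves on one side. So a tree needs to publish only its leaf values, and it checks "nonzero" on its own edges privately. At a terminal where two trees meet, the two published values must be opposite. That is five possible values per terminal. In the example above, gluing on $ab$ forces the values of $Q$ at $a$ and $b$ to be opposite, hence the value on $ss'$ to be $0$, and this is forbidden. Connectivity is ensured by gluing each new tree onto a terminal already present.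

There remains a structural matter: cutting a solution at its terminals need not give trees with distinct leaves. In the doubled star, the cut graph is a single tree with centre $c$ containing both copies of every terminal. The next two sections show that some optimal placed graph behaves well.

## 5. Every cycle of a critical graph contains two terminals

The next lemma is stated for a set $\mathcal P$ of pairs so that it also serves Theorem C.

**Lemma 2 (cycle lemma).** Let $M$ be a multigraph, $T\subseteq V(M)$, and $\mathcal P$ a set of pairs of distinct vertices of $T$ with $\lambda_M(u,v)\ge2$ for $(u,v)\in\mathcal P$. Assume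

1. vertices outside $T$ have degree at most $3$;
2. for every non-bridge $e$ some $(u,v)\in\mathcal P$ has $\lambda_{M-e}(u,v)\le1$.

Then every cycle of $M$ contains at least two vertices of $T$.

*Proof.* Fix a cycle $C$. Call $X\subseteq V(M)$ *tight* if $\delta(X)=\{e,f\}$ with $e\ne f$, both in $E(C)$, and $X$ separates some pair of $\mathcal P$. The complement of a tight set is tight. For a tight $X$, the two paths of $C-\{e,f\}$ (possibly single vertices) have no edge in $\delta(X)$, so each lies inside or outside $X$; since $e$ joins them and crosses $X$, exactly one of them lies in $X$. Call it $P$; then $V(P)=X\cap V(C)$.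

**Step 1: every edge of $C$ leaves a tight set.** This supplies tight sets. Let $g\in E(C)$. It is not a bridge, so by assumption 2 there are $(u,v)\in\mathcal P$ and $A$ separating $u,v$ with $|\delta_{M-g}(A)|\le1$. Since $|\delta_M(A)|\ge\lambda_M(u,v)\ge2$, we get $\delta_M(A)=\{g,h\}$ with $h\neq g$. A cycle crosses a cut an even number of times, so $h\in E(C)$. Thus $A$ is tight.

**Step 2: every tight $X$ contains a vertex of $T\cap V(C)$.** We use induction on $|V(P)|$, shrinking $X$ until it meets $C$ in one vertex.

*Base.* Let $V(P)=\{p\}$, and suppose $p\notin T$. Both $e$ and $f$ have their end in $X$ on $C$, so both are incident with $p$. Let $u\in X$ belong to a pair of $\mathcal P$ separated by $X$; as $u\in T$, $u\ne p$. An edge leaving $X\setminus\{p\}$ either leaves $X$, and then is $e$ or $f$, which is impossible as their end in $X$ is $p$; or it ends at $p$, and it is neither $e$ nor $f$. As $\deg p\le3$, there is at most one such edge. But $X\setminus\{p\}$ separates $u$ from its partner, contradicting $\lambda_M\ge2$. So $p\in T$.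

*Induction step.* Let $|V(P)|\ge2$, let $g\in E(P)$, and take by Step 1 a tight $A$ with $\delta(A)=\{g,h\}$.

Suppose $h\in E(P)$. One path of $C-\{g,h\}$ is the part of $P$ between $g$ and $h$, which has fewer vertices than $P$. Whichever of $A$ and its complement contains this path is tight and meets $C$ exactly in it. By induction the path contains a vertex of $T$; it lies in $X\cap V(C)$.

Suppose $h\notin E(P)$. Then $P-g$ consists of two paths $P_1$ (containing the end of $e$ in $X$) and $P_2$ (containing the end of $f$ in $X$). Neither contains $g$ or $h$, and $g$ crosses $A$, so they lie on different sides of $A$. Replacing $A$ by its complement if necessary, $P_1\subseteq A$ and $P_2\cap A=\emptyset$. We compute $\delta(X\cap A)$, which is contained in $\delta(X)\cup\delta(A)=\{e,f,g,h\}$.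

- $g$ joins $P_1$ to $P_2$, so it leaves $X\cap A$ and also $X\setminus A$.
- $e$ has its end in $X$ on $P_1\subseteq A$ and its other end outside $X$. So it leaves $X\cap A$ and has no end in $X\setminus A$.
- $f$ has its end in $X$ on $P_2$, which avoids $A$. So it leaves $X\setminus A$ and has no end in $X\cap A$.
- If $h\ne e,f$, then $h$ is on the path of $C-\{e,f\}$ outside $X$, and neither end of $h$ is in $X$.

Hence $\delta(X\cap A)=\{e,g\}$ and $\delta(X\setminus A)=\{g,f\}$. Let $(u,v)$ be a pair of $\mathcal P$ separated by $X$, with $u\in X$, say. Whichever of $X\cap A$, $X\setminus A$ contains $u$ separates $u$ from $v$, so it is tight, and it meets $C$ in $P_1$ or $P_2$, which is smaller than $P$. By induction it contains a vertex of $T\cap V(C)$, and so does $X$.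

**Step 3: conclusion.** By Step 1 there is a tight $X$. By Step 2, $X$ and its complement each contain a vertex of $T\cap V(C)$. $\square$

## 6. A normal form that falls apart into cubic trees

Throughout Sections 6–9, $k\ge2$.

**Lemma 3 (normal form).** If the instance is feasible, there is a 2-edge-connected placed graph $M$ of cost $\mathrm{OPT}$ in which terminals have degree exactly $2$, Steiner vertices have degree exactly $3$, and every cycle contains at least two terminals.

*Proof.*

**Step 1: a 2-edge-connected start.** Take an optimal $H$. All terminals lie in one 2-ec component of $H$. With $\varphi=\mathrm{id}$ it is a feasible placed graph of cost at most $w(H)=\mathrm{OPT}$, hence exactly $\mathrm{OPT}$ by (2).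

**Step 2: lower the degrees.** Orient the current graph strongly, by (F3). Let $x$ be a terminal of degree $\ge3$ or a Steiner vertex of degree $\ge4$. Its in-degree or its out-degree is at least 2. If $(y_1,x),(y_2,x)$ are two in-arcs, add a new Steiner vertex $x'$ with $\varphi(x')=\varphi(x)$ and replace them by $(y_1,x'),(y_2,x'),(x',x)$; two out-arcs are treated symmetrically. Any directed walk through $(y_i,x)$ can go through $x'$ instead, and $x'$ is reached from $y_1$ and reaches $x$. So the digraph stays strongly connected and the graph 2-edge-connected. The new edge costs $0$, the other costs are unchanged, $\deg x$ drops by one, and $\deg x'=3$. No loop arises. The number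
$$\sum_{t\in T}\max(\deg t-2,0)+\sum_{x\notin T}\max(\deg x-3,0)$$
drops by one, so the process stops. In a 2-edge-connected graph with at least two vertices all degrees are at least 2. Hence the class $\mathcal N$ of 2-edge-connected placed graphs of cost $\mathrm{OPT}$ with all terminal degrees $2$ and all Steiner degrees in $\{2,3\}$ is nonempty. From now on let $M\in\mathcal N$ have the fewest edges.

**Step 3: no Steiner vertex has degree 2.** Let $x$ be one, with neighbours $y_1,y_2$. If $y_1\ne y_2$, replace $x$ and its two edges by an edge $y_1y_2$. The result is 2-edge-connected, the degrees of the other vertices are unchanged, and by the triangle inequality the cost does not increase, so by (2) it is still $\mathrm{OPT}$. We stay in $\mathcal N$ with fewer edges, a contradiction. Let $y_1=y_2=y$. If $\deg y=2$, then $V(M)=\{x,y\}$ contains at most one terminal, contradicting $k\ge2$. If $\deg y=3$, the third edge at $y$ is all that leaves $\{x,y\}$, so it is a bridge, a contradiction.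

**Step 4: every edge is critical.** This gives assumption 2 of Lemma 2. Suppose that for some edge $e$ we had $\lambda_{M-e}(u,v)\ge2$ for all pairs of terminals. The 2-ec component of $M-e$ containing $T$ is 2-edge-connected, its degrees are at least $2$ and at most those in $M$, and its cost is at most $\mathrm{OPT}$, so equal to it by (2). It lies in $\mathcal N$ and has fewer edges, a contradiction.

**Step 5: cycles.** Lemma 2 with $\mathcal P$ the set of all pairs of terminals shows that every cycle contains at least two terminals. $\square$

**Lemma 4 (trees).** Let $M$ be as in Lemma 3. Split each terminal into two leaves, one for each incident edge. The result is a forest with tree components $Q_1,\dots,Q_m$. The leaves of $Q_i$ are copies of distinct terminals, forming a set $X_i$ with $|X_i|\ge2$. Each terminal lies in exactly two of the sets $X_i$. All inner vertices are Steiner of degree $3$.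

*Proof.* A cycle of the split graph avoids leaves, so it would be a cycle of $M$ without terminals. If both copies of $t$ were in one tree, the path between them has only Steiner vertices inside; it has at least two edges, since $M$ has no loops. In $M$ it becomes a cycle whose only terminal is $t$, a contradiction. So the two copies of each terminal lie in different trees. Every vertex of the split graph has degree 1 or 3, so every tree has an edge and hence at least two leaves; the vertices of degree 3 are the Steiner vertices. $\square$

*Check with $k=2$ and $k=3$.* A tree with $\ell$ leaves and all inner degrees 3 has $\ell-2$ inner vertices. For $k=2$ we have $|X_i|=2$ for all $i$, so the trees are edges, and $M$ is a pair of parallel edges $t_1t_2$, as found in Section 1. For $k=3$ we have $\sum_i|X_i|=6$ with each $|X_i|\in\{2,3\}$. So either $M$ is a triangle on the terminals, of cost $p=d_{12}+d_{13}+d_{23}$ with $d_{ij}=\mathrm{dist}(t_i,t_j)$, or $M$ consists of two stars with three leaves, of cost at least $2\min_v\sum_i\mathrm{dist}(t_i,v)$. Adding the inequalities $\mathrm{dist}(t_i,v)+\mathrm{dist}(t_j,v)\ge d_{ij}$ shows that the second cost is at least $p$. The triangle is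 feasible, so $\mathrm{OPT}=p$ for $k=3$.

## 7. Three tables, and the count $7+5+5=17$

If $k\le1$, output the empty solution. Let $k\ge2$. The letter $\tau$ denotes a partial function $T\to\Gamma^*$ with nonempty domain, and $\Sigma(\tau)=\sum_{t\in\mathrm{dom}\,\tau}\tau(t)\in\Gamma$. Minima over empty sets are $\infty$. We write $\tau=\tau_1\uplus\tau_2$ if $\tau_1,\tau_2$ have nonempty disjoint domains and together form $\tau$.

**Table $A$ (a rooted piece of a tree).** The entry is for a piece with leaf values $\tau$, hanging at location $v$, where the whole sum $\Sigma(\tau)$ flows out. For $\Sigma(\tau)\ne0$ and $v\in V$: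
$$A(\{t\mapsto a\},v)=\mathrm{dist}(t,v),$$
and for $|\mathrm{dom}\,\tau|\ge2$,
$$A(\tau,v)=\min_{u\in V}\ \min_{\substack{\tau=\tau_1\uplus\tau_2\\ \Sigma(\tau_1),\Sigma(\tau_2)\ne0}}\big[A(\tau_1,u)+A(\tau_2,u)+\mathrm{dist}(u,v)\big].$$

**Table $B$ (a whole tree).** For $\Sigma(\tau)=0$ and $|\mathrm{dom}\,\tau|\ge2$:
$$B(\tau)=\min_{t\in\mathrm{dom}\,\tau}A\big(\tau|_{\mathrm{dom}\,\tau\setminus\{t\}},\,t\big).$$
The restricted sum is $-\tau(t)\ne0$, so the entry of $A$ is defined.

**Table $C$ (glued trees).** A state is a map $\sigma:T\to\{\bot,\top\}\cup\Gamma^*$: a terminal is untouched ($\bot$), or touched by one tree with a given value, or finished ($\top$). For $\Sigma(\tau)=0$, call $(\sigma,\tau)$ *compatible* if for each $t\in\mathrm{dom}\,\tau$ either $\sigma(t)=\bot$ or $\sigma(t)=-\tau(t)$, with the latter for at least one $t$. Then $\sigma\oplus\tau$ agrees with $\sigma$ off $\mathrm{dom}\,\tau$; for $t\in\mathrm{dom}\,\tau$ it equals $\tau(t)$ if $\sigma(t)=\bot$, and $\top$ if $\sigma(t)=-\tau(t)$. Set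
$$C(\sigma')=\min\Big(\{B(\tau):\sigma'=\tau\text{ on }\mathrm{dom}\,\tau,\ \sigma'=\bot\text{ elsewhere}\}\cup\{C(\sigma)+B(\tau):\sigma\oplus\tau=\sigma'\}\Big).$$

The output is $C(\top,\dots,\top)$, together with the multi-subgraph obtained by backtracking; if the value is $\infty$, the instance is infeasible.

*Order of computation.* $A$ is filled by increasing $|\mathrm{dom}\,\tau|$. Give $\bot$ rank 0, elements of $\Gamma^*$ rank 1, and $\top$ rank 2. Each $\oplus$ strictly raises the total rank, so $C$ is filled by increasing total rank.

*Running time.* A pair $(\tau_1,\tau_2)$ with disjoint domains has per terminal $1+5+5=11$ options. For each pair and each $u$ we update the minimum for $(\tau_1\uplus\tau_2,u)$; then adding $\mathrm{dist}(u,v)$ takes $6^kn^2$. For compatible $(\sigma,\tau)$, a terminal outside $\mathrm{dom}\,\tau$ has 7 options for $\sigma(t)$; a terminal in $\mathrm{dom}\,\tau$ has 5 options for $\tau(t)$ with $\sigma(t)=\bot$ and 5 with $\sigma(t)=-\tau(t)$. That is at most $7+5+5=17$ per terminal. With $n^3$ for the distances, the total is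
$$O\big(17^kk+11^kkn+6^kn^2+n^3\big)=17^kn^{O(1)}.$$

## 8. Soundness: every finite table value is paid for by a connected graph with a flow

The purpose of this section is to show that the output is at least $\mathrm{OPT}$. Write $\mathbf 1_x$ for the indicator function of the vertex $x$. "Disjoint union" of multi-subgraphs of $G$ means that edge copies are added.

**Claim.** Each finite table value is the cost of a connected multi-subgraph $F$ of $G$ with a nowhere-zero $\Gamma$-assignment such that:

- for $A(\tau,v)$: $F$ contains $\mathrm{dom}\,\tau\cup\{v\}$, and the net outflow is $\sum_t\tau(t)\mathbf 1_t-\Sigma(\tau)\mathbf 1_v$;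
- for $B(\tau)$: $F$ contains $\mathrm{dom}\,\tau$, and the net outflow is $\sum_t\tau(t)\mathbf 1_t$;
- for $C(\sigma)$: $F$ contains $\{t:\sigma(t)\ne\bot\}$, and the net outflow is $\sum_{t:\sigma(t)\in\Gamma^*}\sigma(t)\mathbf 1_t$.

*Proof.* By induction in the order of computation.

**Step 1: table $A$.** For $\{t\mapsto a\}$, send $a\ne0$ along a shortest $t$–$v$ path; if $t=v$, $F$ is a single vertex and the prescribed net outflow is $a\mathbf 1_t-a\mathbf 1_t=0$. For the recursion, take the disjoint union of the structures for $A(\tau_1,u)$, $A(\tau_2,u)$ and a shortest $u$–$v$ path carrying $\Sigma(\tau)\ne0$ from $u$ to $v$. All three contain $u$, so the union is connected. The contributions $-\Sigma(\tau_1)\mathbf 1_u-\Sigma(\tau_2)\mathbf 1_u+\Sigma(\tau)\mathbf 1_u$ cancel, and $-\Sigma(\tau)\mathbf 1_v$ remains.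

**Step 2: table $B$.** Take the structure for $A(\tau|_{\mathrm{dom}\,\tau\setminus\{t\}},t)$. The term at $t$ is $-\Sigma(\tau|_{\mathrm{dom}\,\tau\setminus\{t\}})=\tau(t)$.

**Step 3: table $C$.** A starting value is a value of $B$. For a merge, take the disjoint union of the structures for $C(\sigma)$ and $B(\tau)$. By compatibility some $t\in\mathrm{dom}\,\tau$ has $\sigma(t)=-\tau(t)\in\Gamma^*$; both structures contain this $t$, so the union is connected. Net outflows add: where $\sigma(t)=-\tau(t)$ they cancel and the new state is $\top$; where $\sigma(t)=\bot$ the first structure has net outflow $0$ at $t$ and the sum is $\tau(t)$; elsewhere nothing changes.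

Hence a finite output is the cost of a connected multi-subgraph containing $T$ with a nowhere-zero $\Gamma$-flow. By (F1) it is bridgeless, so it is 2-edge-connected and feasible. Therefore the output is at least $\mathrm{OPT}$, and it is $\infty$ if the instance is infeasible. $\square$

## 9. Completeness: Seymour's flow on the normal form guides the tables

Now let the instance be feasible. We show that the output is at most $\mathrm{OPT}$. Let $M$, $Q_i$, $X_i$ be as in Lemmas 3 and 4, and fix by (F2) a nowhere-zero $\Gamma$-flow on $M$.

**Step 1: read off the leaf values.** For $x\in X_i$ let $d_i(x)\in\Gamma^*$ be the flow leaving $x$ along its edge in $Q_i$. Deleting an edge of $Q_i$ leaves two sides; let $L$ be the set of leaves on one of them. Inner vertices conserve flow, so by (1) the flow across the edge, away from that side, is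
$$\sum_{x\in L}d_i(x)\ne0. \tag{3}$$
Summing over all of $Q_i$ gives $\Sigma(d_i)=0$. If $t\in X_i\cap X_j$ with $i\ne j$, conservation at $t$ gives $d_i(t)+d_j(t)=0$.

**Step 2: $B(d_i)\le c(Q_i)$.** Root $Q_i$ at a leaf $t$. We show, from the leaves up: for an edge from $x$ to its parent $y$, with $L$ the set of leaves at or below $x$, the value $A(d_i|_L,\varphi(y))$ is at most the cost of the edge $xy$ and everything below it. By (3) the sum of $d_i|_L$ is nonzero. If $x$ is a leaf, this is $A(\{x\mapsto d_i(x)\},\varphi(y))=\mathrm{dist}(x,\varphi(y))$. If $x$ is inner, it has two children, with leaf sets $L_1,L_2$ below them, and $L=L_1\uplus L_2$. Use the recursion with $u=\varphi(x)$ and $\tau_j=d_i|_{L_j}$, whose sums are nonzero by (3), and add $\mathrm{dist}(\varphi(x),\varphi(y))=c(xy)$. At the root, whose only edge covers the whole tree, we get $A(d_i|_{X_i\setminus\{t\}},t)\le c(Q_i)$, hence $B(d_i)\le c(Q_i)$.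

**Step 3: glue in a connected order.** $M$ is connected and distinct trees share only terminals. So the trees can be ordered such that each $X_i$ with $i\ge2$ meets $X_1\cup\dots\cup X_{i-1}$. Let $\sigma_i(t)$ be $\bot$, $d_j(t)$ or $\top$ according to whether $t$ lies in none, in exactly one (namely $X_j$), or in two of $X_1,\dots,X_i$. A terminal $t\in X_i$ lies in at most one earlier $X_j$, so $\sigma_{i-1}(t)$ is $\bot$ or $d_j(t)=-d_i(t)$, and the latter occurs for some $t$. So $(\sigma_{i-1},d_i)$ is compatible and $\sigma_{i-1}\oplus d_i=\sigma_i$. By induction $C(\sigma_i)\le\sum_{j\le i}c(Q_j)$. Each terminal lies in two of the sets, so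
$$C(\top,\dots,\top)=C(\sigma_m)\le\sum_{j\le m}c(Q_j)=c(M)=\mathrm{OPT}.$$
With Section 8, the output equals $\mathrm{OPT}$, and backtracking yields an optimal solution. This proves Theorem A. $\blacksquare$

*The theta graph.* Cutting $G$ at its terminals gives a star at $s$ with leaves $a_1,b_1,c_1$, three edges $a_1a_2$, $b_1b_2$, $c_1c_2$, and a star at $s'$ with leaves $a_2,b_2,c_2$. With the flow $1,1,4$ from $s$ to $s'$, the star at $s$ has leaf values $a_1\mapsto5$, $b_1\mapsto5$, $c_1\mapsto2$ (the flow leaving the leaf towards $s$), with sum $12=0$. The edges have $(a_1,a_2)\mapsto(1,5)$, $(b_1,b_2)\mapsto(1,5)$, $(c_1,c_2)\mapsto(4,2)$, and the star at $s'$ has $(a_2,b_2,c_2)\mapsto(1,1,4)$. Rooting the first star at $c_1$, one merges $\{a_1\mapsto5\}$ and $\{b_1\mapsto5\}$ at $u=s$; the sum is $10=4\ne0$ and the cost $1+1+1=3$. Writing states in the order $a_1,b_1,c_1,a_2,b_2,c_2$, table $C$ runs through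
$$(5,5,2,\bot,\bot,\bot),\ (\top,5,2,5,\bot,\bot),\ (\top,\top,2,5,5,\bot),\ (\top,\top,\top,5,5,2),\ (\top,\top,\top,\top,\top,\top)$$
with costs $3,4,5,6,9$. The final cost is $\mathrm{OPT}=9$.

## 10. Hamiltonian cycles and the lower bound of Theorem B

Recall that, unless ETH fails, Hamiltonian Cycle on $n$-vertex graphs cannot be solved in time $2^{o(n)}$ (see Cygan et al., *Parameterized Algorithms*, Ch. 14).

*Proof of Theorem B.* Let $G$ be a simple graph with $n\ge3$ vertices, $w\equiv1$, $T=V$. A feasible $H$ has all degrees at least 2, because $|\delta_H(\{v\})|\ge2$ for each terminal $v$. So its cost, the number of edges, is at least $n$. If the cost is $n$, all degrees are exactly 2, and $H$ is connected, so $H$ is a cycle through all $n\ge3$ vertices. A cycle of length at least 3 uses no edge twice, so it is a Hamiltonian cycle of $G$. Conversely, a Hamiltonian cycle is feasible with cost $n$. Thus $\mathrm{OPT}=n$ iff $G$ is Hamiltonian. As $k=n$, an algorithm with running time $2^{o(k)}n^{O(1)}$ would decide Hamiltonian Cycle in time $2^{o(n)}$, contradicting ETH. $\blacksquare$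

## 11. Requirements in $\{0,1,2\}$: a normal form with bridges

We turn to Theorem C. Optimal solutions may now have bridges and several components, and a bridge carries no nonzero flow by (F1). So flows can be used only inside the nontrivial 2-ec components, and the rest must be carried without flow.

Drop the terminals without positive requirement; if none remain, the optimum is $0$. Let $T$ denote the set of remaining terminals.

**Definition ($i$-classes).** The *2-classes* (respectively *1-classes*) are the classes of the equivalence relation on $T$ generated by the pairs with $r=2$ (respectively $r\ge1$). A subset of $T$ is *$i$-closed* if it is a union of $i$-classes.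

Each 2-class lies in a 1-class, so 1-closed sets are 2-closed. Since "same 2-ec component" and "same component" are equivalence relations, $H$ is feasible iff each 2-class lies in one 2-ec component of $H$ and each 1-class lies in one component of $H$; the same holds for placed graphs. Let $\mathcal P=\{(u,v):r(u,v)=2\}$.

*A small example.* Let $G$ be a star with centre $q$ and leaves $a,b,c$, unit weights, $r(a,b)=2$, $r(a,c)=1$, $r(b,c)=0$. The 2-classes are $\{a,b\}$ and $\{c\}$; the only 1-class is $\{a,b,c\}$. The edges $qa$ and $qb$ must be doubled and $qc$ used once, so $\mathrm{OPT}=5$. A placed graph of this cost has an edge $ab$ (cost 2), a Steiner vertex $y$ with $\varphi(y)=q$ and edges $ay$, $yb$, and the bridge $yc$. Its only cycle contains $a$ and $b$. The vertex $y$ has degree 2 in the 2-ec component $\{a,b,y\}$, and $c$ hangs on it by a bridge.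

Let $\mu(M)=|E(M)|-|V(M)|+\#\text{components}$, which is at least $0$. Assume the instance is feasible, and let $\mathcal N$ be the class of optimal feasible placed graphs in which Steiner degrees are at most $3$, terminal degrees are at most $2$, and terminals of degree $2$ are incident with no bridge.

**Lemma 5.** Any optimal feasible placed graph can be transformed into a member of $\mathcal N$ with the same $\mu$.

*Proof.* Call $x$ *bad* if it is a Steiner vertex of degree $\ge4$, a terminal of degree $\ge3$, or a terminal of degree $2$ incident with a bridge. Let $x$ be bad in the current graph $M$. By (F3), orient all nontrivial 2-ec components strongly.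

**Step 1: choose two edges at $x$.** We want edges $p\ne q$ at $x$ such that at least one of them is a bridge, or both are non-bridges that both enter or both leave $x$. If $x$ is incident with a bridge, take it as $p$ and any other edge as $q$. Otherwise $x$ has at least three edges, all in its 2-ec component, so its in- or out-degree there is at least 2.

**Step 2: split.** Add a Steiner vertex $x'$ with $\varphi(x')=\varphi(x)$, move the $x$-ends of $p$ and $q$ to $x'$, and add the edge $x'x$ of cost $0$. Call the result $M'$. Cost and $\mu$ are unchanged, and contracting $x'x$ gives back $M$. An edge $f\ne x'x$ is a bridge of $M'$ iff it is a bridge of $M$: the sets $X$ with $\delta_{M'}(X)=\{f\}$ do not separate $x'$ from $x$, so they correspond to the sets with $\delta_M(X)=\{f\}$. It remains to consider $x'x$ itself.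

- If $p,q$ are both non-bridges, the 2-ec component of $x$ stays strongly connected after the change, as in Step 2 of Lemma 3. So $x'x$ is not a bridge.
- If exactly one is a bridge, the other lies on a cycle of $M'$ through $x'$. The edges at $x'$ are $p,q,x'x$, and the cycle avoids the bridge, so it uses $x'x$, which is not a bridge.
- If both are bridges, a cycle through $x'x$ would use $p$ or $q$. So $x'x$ is a bridge.

In the first two cases, contracting $x'x$ turns $M'$ minus its bridges into $M$ minus its bridges. In the third, $M'$ minus its bridges is $M$ minus its bridges plus the isolated vertex $x'$. So the relations "same 2-ec component" and "same component" on old vertices are unchanged, and $M'$ is feasible and optimal.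

**Step 3: termination.** The vertex $x$ loses one degree, and $x'$ has degree $3$. So the number $\sum_{x\notin T}\max(\deg x-3,0)+\sum_{t\in T}\max(\deg t-1,0)$ drops by one at each step, as a bad terminal has degree at least 2 and a bad Steiner vertex degree at least 4. When no bad vertex is left, the graph is in $\mathcal N$. $\square$

**Lemma 6 (normal form with bridges).** Let $M\in\mathcal N$ minimize $(\mu(M),|V(M)|+|E(M)|)$ lexicographically. Then:

- **(P1)** every non-bridge $e$ has a pair in $\mathcal P$ with $\lambda_{M-e}\le1$;
- **(P2)** every Steiner vertex has degree exactly $3$;
- **(P3)** every component contains a terminal, and for every bridge $b$ both components arising from its deletion contain terminals;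
- **(P4)** every cycle contains at least two terminals;
- **(P5)** every terminal either has degree $1$, its edge being a bridge, and then its 2-class is a singleton; or has degree $2$, lies in a nontrivial 2-ec component, and is incident with no bridge. Every Steiner vertex is incident with $0$, $1$ or $3$ bridges.

*Proof.* $\mathcal N$ is nonempty by (2) and Lemma 5, so such an $M$ exists. By (2), a feasible placed graph of cost at most $c(M)$ is optimal; this is used throughout.

*(P1).* Otherwise $M-e$ still satisfies all requirements $r=2$, and also all requirements $r=1$, because $e$ is not a bridge. So it is optimal and feasible, with $\mu$ smaller by one. Lemma 5 gives a member of $\mathcal N$ with that smaller $\mu$, a contradiction.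

*(P2).* Let $x$ be Steiner of degree at most $2$. *Degree 0:* delete $x$; $\mu$ is unchanged. *Degree 1:* delete $x$ and its edge, which is a bridge. No simple path between terminals used it, and no other edge changes its bridge status. A terminal neighbour was incident with a bridge, so it had degree 1 and now has degree 0. *Degree 2, neighbours $y_1\ne y_2$:* replace $x$ and its edges by an edge $y_1y_2$. The two old edges are both bridges or both not, and the new edge is a bridge iff they were. Degrees of other vertices and connectivity are kept, and the cost does not increase. In these three cases we stay in $\mathcal N$, $\mu$ is unchanged and $|V|+|E|$ drops, a contradiction. *Degree 2, both edges to $y$:* delete $x$. Simple paths between terminals do not visit $x$, so feasibility is kept, and $\mu$ drops by $2-1=1$. Lemma 5 gives a contradiction.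

*(P3).* Otherwise delete the terminal-free component, or the terminal-free side $N'$ together with $b$. Simple paths between terminals are untouched. Cycles never use $b$, so cycles through the remaining edges persist and bridge statuses are unchanged. A terminal end of $b$ on the other side had degree 1. So we stay in $\mathcal N$. In either case $\mu$ drops by the value of $\mu$ on the deleted component or side, which is at least $0$, and the size drops, a contradiction.

*(P4).* This is Lemma 2; its assumptions are (P2), (P1), and feasibility.

*(P5).* A terminal of degree 0 is impossible, since each terminal has a positive requirement. The edge at a terminal of degree 1 is a bridge, so its 2-ec component is trivial, and by feasibility its 2-class is a singleton. A terminal of degree 2 has no bridges by the definition of $\mathcal N$, so its edges lie in its 2-ec component. A Steiner vertex has degree 3, and its degree in its 2-ec component is not 1, since that component is bridgeless. $\square$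

**The parts hanging on a 2-ec component.** For a bridge $b=xy$ let $N_{b,x}$ be the component containing $x$ after deleting $b$ from its component, and $R_{b,x}=T\cap V(N_{b,x})$. By (P3) this set is nonempty, and it is 2-closed, because a bridge separates no 2-class.

Let $K$ be a nontrivial 2-ec component of $M$, contained in the component $N$ of $M$. Call $y\in V(K)$ an *attachment vertex* if it is incident with a bridge. By (P5) and since its degree in $K$ is at least 2, $y$ is then Steiner, has degree $2$ in $K$, and is incident with exactly one bridge $b_y=yz_y$. Put $W_y=N_{b_y,z_y}$. Then
$$V(N)=V(K)\uplus\biguplus_yV(W_y),\qquad E(N)=E(K)\uplus\biguplus_y\big(E(W_y)\uplus\{b_y\}\big). \tag{4}$$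
To see this, note first that $K$ is connected and avoids $b_y$, so $K$ lies on the side of $y$, and $W_y$ is disjoint from $K$; in particular $z_y\notin V(K)$. Let $y'\ne y$ be another attachment vertex. The subgraph formed by $K$, $b_{y'}$ and $W_{y'}$ is connected and avoids $b_y$: indeed $b_y\ne b_{y'}$ because $z_y\notin V(K)$, and $b_y\notin E(W_{y'})$ because $y\in V(K)$. So it lies on the side of $y$, and $W_{y'}$ is disjoint from $W_y$. To see that the vertices are covered, take $p\in V(N)\setminus V(K)$ and a path from $K$ to $p$, and let $y$ be its last vertex in $K$. The next edge is at $y$ but not in $K$, so it is a bridge, namely $b_y$; the rest of the path avoids $K$, hence avoids $b_y$, and $p\in V(W_y)$. Finally, an edge of $N$ with an end in $K$ is in $E(K)$ or is some $b_y$. Any other edge of $N$ has an end in some $W_y$ and is not $b_y$, so both its ends lie on the same side of $b_y$, and it is an edge of $W_y$.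

In particular, for an attachment vertex $x$ with bridge $b=b_x$, the graph $N_{b,x}$ consists of $K$ and the parts $b_y,W_y$ for the attachment vertices $y\ne x$.

## 12. Tables that carry hung sets

A new kind of value, $g(R,v)$, is the cost of serving a 2-closed set $R$ by a connected graph that contains $v$, without flow at $v$. A 2-ec component $K$ that hangs on the rest by a bridge at $x$ has to be computed "as seen from $x$". So we cut $K$ not only at its terminals but also at $x$, which gets the formal name $\rho$ and a guessed location $u$.

For $u\in V$ let $T_u=T\cup\{\rho\}$, $\mathrm{loc}(t)=t$ for $t\in T$, and $\mathrm{loc}(\rho)=u$. Below, $R,R_1,R_2$ are 2-closed subsets of $T$, and $\tau$ is a partial function $T_u\to\Gamma^*$ with nonempty domain disjoint from $R$. The sign $\uplus$ requires all parts (domains and sets) to be disjoint.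

**Table $g$.** For $R\ne\emptyset$, $g(R,v)=\min_u[g^\circ(R,u)+\mathrm{dist}(u,v)]$, where $g^\circ(R,u)$ is the minimum of

- (g1) $0$, if $R=\{u\}$ is a 2-class;
- (g2) $g(R_1,u)+g(R_2,u)$, for $R=R_1\uplus R_2$ with both nonempty;
- (g3) $C^u(\sigma)$, for $\sigma$ with $\sigma(\rho)=\top$, $D:=\sigma^{-1}(\top)\cap T$ nonempty and 2-closed, $D\subseteq R$, $\sigma^{-1}(\circ)=R\setminus D$, and $\sigma=\bot$ elsewhere.

**Table $A^u$.** For $\Sigma(\tau)\ne0$ (and $R=\emptyset$ allowed), $A^u(\tau,R,v)=\min_x[A^{u\circ}(\tau,R,x)+\mathrm{dist}(x,v)]$, where $A^{u\circ}(\tau,R,x)$ is the minimum of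

- (a1) $0$, if $\tau=\{t\mapsto a\}$, $R=\emptyset$, $x=\mathrm{loc}(t)$;
- (a2) $A^u(\tau_1,R_1,x)+A^u(\tau_2,R_2,x)$, for $\tau=\tau_1\uplus\tau_2$ with nonempty domains, $\Sigma(\tau_1),\Sigma(\tau_2)\ne0$, $R=R_1\uplus R_2$;
- (a3) $A^u(\tau,R_1,x)+g(R_2,x)$, for $R=R_1\uplus R_2$, $R_2\ne\emptyset$.

**Table $B^u$.** For $\Sigma(\tau)=0$ and $|\mathrm{dom}\,\tau|\ge2$, $B^u(\tau,R)=\min_{t\in\mathrm{dom}\,\tau}A^u(\tau|_{\mathrm{dom}\,\tau\setminus\{t\}},R,\mathrm{loc}(t))$.

**Table $C^u$.** States are maps $\sigma:T_u\to\{\bot,\top,\circ\}\cup\Gamma^*$. The starting states are $\tau$ on $\mathrm{dom}\,\tau$, $\circ$ on $R$, $\bot$ elsewhere, with value $B^u(\tau,R)$. Merging $\sigma$ with $(\tau,R)$ requires $\sigma=\bot$ on $R$ and $(\sigma,\tau)$ compatible as in Section 7. On $\mathrm{dom}\,\tau$ the new state is formed as in Section 7, the points of $R$ become $\circ$, and the cost is $C^u(\sigma)+B^u(\tau,R)$. As before, $C^u$ is the minimum over all ways to produce a state.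

**Output.** The minimum of $\sum_j\min_vg(S_j,v)$ over partitions of $T$ into nonempty 1-closed sets $S_j$, computed by a dynamic program over subsets in $3^kn^{O(1)}$ steps, with the solution obtained by backtracking.

*Order of computation.* Values of $A^u,B^u,C^u$ involve $g(R')$ only for $R'$ contained in their set $R$ (respectively in their $\circ$-set). Rule (g3) uses $C^u$ with $\circ$-set $R\setminus D\subsetneq R$, and (g2) uses proper subsets. So proceed by size $j=0,1,2,\dots$. For given $j$, first compute $g(R)$ for $|R|=j$. Then compute $A^u$ with $|R|=j$ by increasing $|\mathrm{dom}\,\tau|$: (a2) has smaller domains and (a3) a smaller set. Then compute $B^u$ with $|R|=j$, and then $C^u$ with $\circ$-set of size $j$ by increasing total rank, with $\circ$ given rank 1, since each merge strictly raises the total rank.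

*Running time.* For pairs $(\sigma,(\tau,R))$, a terminal outside $\mathrm{dom}\,\tau\cup R$ has 8 options, one in $\mathrm{dom}\,\tau$ has $5+5=10$, and one in $R$ has 1 (there $\sigma=\bot$). This gives $8+10+1=19$. In (a2) a terminal has $1+5+5+1+1=13$ options, and in (a3) fewer; (g2) has 3. The point $\rho$ contributes a constant factor and $u$ a factor $n$. The total is $19^kn^{O(1)}$.

## 13. Soundness with hung sets

**Claim.** Finite values are the costs of connected multi-subgraphs $F$ of $G$ as follows.

- $g(R,v)$: $F$ contains $R\cup\{v\}$, and each 2-class contained in $R$ lies in one 2-ec component of $F$.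
- $A^u(\tau,R,v)$: there are a set $E_f\subseteq E(F)$ and a nowhere-zero $\Gamma$-assignment on $E_f$ with net outflow $\sum_t\tau(t)\mathbf 1_{\mathrm{loc}(t)}-\Sigma(\tau)\mathbf 1_v$; the set $\mathrm{loc}(\mathrm{dom}\,\tau)\cup\{v\}$ lies in one component of $(V(F),E_f)$; $R\subseteq V(F)$; and each 2-class contained in $R$ lies in one 2-ec component of $F$.
- $B^u(\tau,R)$: the same, with net outflow $\sum_t\tau(t)\mathbf 1_{\mathrm{loc}(t)}$ and with $\mathrm{loc}(\mathrm{dom}\,\tau)$ in one component of $(V(F),E_f)$.
- $C^u(\sigma)$: the same, with net outflow $\sum_{\sigma(t)\in\Gamma^*}\sigma(t)\mathbf 1_{\mathrm{loc}(t)}$, with the locations of all $t$ with $\sigma(t)\in\Gamma^*\cup\{\top\}$ in one component of $(V(F),E_f)$, and with $\sigma^{-1}(\circ)$ in the role of $R$.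

*Proof.* By induction in the order of computation; $g^\circ(R,u)$ and $A^{u\circ}(\tau,R,x)$ are treated as values at the vertices $u$ and $x$. All recursions take disjoint unions of structures sharing a vertex, possibly with a shortest path, so $F$ is connected. Lying in one 2-ec component is preserved when edges are added.

**Step 1: $A^u$.** For (a1), $F$ is the vertex $x$ and $E_f=\emptyset$; the prescribed net outflow is $a\mathbf 1_x-a\mathbf 1_x=0$. For (a2), unite $F$'s and $E_f$'s; the flow components both contain $x$, the net outflows add to $\sum_t\tau(t)\mathbf 1_{\mathrm{loc}(t)}-\Sigma(\tau)\mathbf 1_x$, and each 2-class in $R$ lies in $R_1$ or in $R_2$. For (a3), the edges of the structure for $g(R_2,x)$ are not put into $E_f$, so the flow is unchanged. Finally, a shortest $x$–$v$ path is added and put into $E_f$ with value $\Sigma(\tau)\ne0$; it moves the term $-\Sigma(\tau)$ from $x$ to $v$ and joins $v$ to the flow component.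

**Step 2: $B^u$ and $C^u$.** For $B^u$, the term at $\mathrm{loc}(t)$ is $-\Sigma(\tau|_{\mathrm{dom}\,\tau\setminus\{t\}})=\tau(t)$. In a $C^u$-merge some $t$ has $\sigma(t)=-\tau(t)\in\Gamma^*$. Both structures contain $\mathrm{loc}(t)$ in their flow components, so these are joined there. Net outflows add, and the terms of those $t$ with $\sigma(t)=-\tau(t)$ cancel. (This is additive also if $u$ happens to be a terminal.) Each 2-class in the new $\circ$-set lies in the old one or in $R$, as all these sets are 2-closed: starting from 2-closed sets, $\circ$-sets grow by 2-closed sets.

**Step 3: $g$.** For (g1), $F$ is the vertex $u$. For (g2), unite at $u$; each 2-class in $R$ lies in $R_1$ or $R_2$. For (g3), no value of $\sigma$ is in $\Gamma^*$, so the assignment on $E_f$ is a nowhere-zero flow, and by (F1) $(V(F),E_f)$ is bridgeless. One component of it contains $D\cup\{u\}$; this component is 2-edge-connected, so $D$ lies in one 2-ec component of $F$. The 2-classes in $R\setminus D$ are covered by the statement for the $\circ$-set, and $u\in V(F)$. Adding a shortest $u$–$v$ path gives the statement for $g(R,v)$.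

**Step 4: the output.** For a partition of $T$ into 1-closed sets $S_j$, take the disjoint union of the structures. Each 1-class lies in some $S_j$, so in one component, and each 2-class lies in some $S_j$, so in one 2-ec component. The union is feasible, so the output is at least $\mathrm{OPT}$. $\square$

## 14. Completeness with hung sets

Let the instance be feasible and $M$ as in Lemma 6. We show that the output is at most $c(M)$. The first lemma handles one 2-ec component $K$, given that everything hanging on it is already accounted for; the other two climb along the bridges.

**Lemma 7.** Let $K$ be a nontrivial 2-ec component of $M$ and $s$ an attachment vertex of $K$. For every attachment vertex $y\ne s$ of $K$ suppose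
$$g(R_{b_y,z_y},\varphi(y))\le c(W_y)+c(b_y).$$
Let $D=T\cap V(K)$ and $R=D\cup\bigcup_{y\ne s}R_{b_y,z_y}$. Then
$$g^\circ(R,\varphi(s))\le c(K)+\sum_{y\ne s}\big(c(W_y)+c(b_y)\big).$$
The same holds, with no sums and $R=D$, if $K$ arises from a nontrivial 2-ec component without attachment vertices by subdividing an edge at a terminal $t$ by a new vertex $s$ with $\varphi(s)=t$.

*Proof.*

**Step 1: cut $K$ at $D\cup\{s\}$.** In both cases $K$ is 2-edge-connected, and every cycle of $K$ contains at least two terminals by (P4); subdividing does not affect this. So $D\ne\emptyset$. By feasibility a 2-class meeting $K$ lies in $K$, so $D$ is 2-closed. Vertices of $D$ have degree 2 in $K$ by (P5), and so does $s$. Every other vertex of $K$ is Steiner and either has degree 3 in $K$ or is an attachment vertex of degree 2 in $K$. Split each vertex of $D\cup\{s\}$ into two leaves. A cycle of the split graph would be a cycle of $K$ without terminals, so the result is a forest. If the two copies of some $t\in D\cup\{s\}$ were in one tree, $K$ would have a cycle with at most one terminal. So they lie in different trees. Let $Q_1,\dots,Q_m$ be the trees and $X_i\subseteq D\cup\{s\}$ their leaf sets. We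 have $|X_i|\ge2$, and each element of $D\cup\{s\}$ lies in exactly two of the sets.

**Step 2: values and hung sets.** Put $u=\varphi(s)$ and let $s$ play the role of $\rho$. Then $\varphi(x)=\mathrm{loc}(x)$ for all leaves $x$. Take a nowhere-zero $\Gamma$-flow on $K$ by (F2), and define $d_i$ on $X_i$ as in Section 9. As there, (3) holds, $\Sigma(d_i)=0$, and $d_i(t)+d_j(t)=0$ if $t\in X_i\cap X_j$, $i\ne j$. Let $R_i$ be the union of the sets $R_{b_y,z_y}$ over the attachment vertices $y$ that are inner vertices of $Q_i$. By (4) the sets $R_{b_y,z_y}$ are pairwise disjoint and disjoint from $D$; they are 2-closed.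

**Step 3: one tree.** We show that $B^u(d_i,R_i)$ is at most $c(Q_i)$ plus $c(W_y)+c(b_y)$ for all attachment vertices $y$ inside $Q_i$. Root $Q_i$ at a leaf $t$. For an edge from $x$ to its parent $y'$, let $L$ be the set of leaves at or below $x$ and $S$ the union of the sets $R_{b_y,z_y}$ over inner attachment vertices $y$ at or below $x$. By induction from the leaves, $A^u(d_i|_L,S,\varphi(y'))$ is at most the cost of $xy'$ and everything below it, including hung parts. The sum of $d_i|_L$ is nonzero by (3). If $x$ is a leaf, use (a1) at $\mathrm{loc}(x)=\varphi(x)$. If $x$ has degree 3 in $K$, it has two children; use (a2) at $\varphi(x)$. If $x$ is an attachment vertex, it has one child, and $L$ is also the set of leaves below that child; use (a3) at $\varphi(x)$ with $R_2=R_{b_x,z_x}$, whose value is bounded by hypothesis. In each case add $\mathrm{dist}(\varphi(x),\varphi(y'))=c(xy')$. At the root, the bound holds for $A^u(d_i|_{X_i\setminus\{t\}},R_i,\mathrm{loc}(t))$, hence for $B^u(d_i,R_i)$.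

**Step 4: glue.** $K$ is connected, so the trees can be ordered such that each $X_i$, $i\ge2$, meets an earlier one. As in Step 3 of Section 9 all merges are compatible. The requirement $\sigma=\bot$ on $R_i$ holds, because $R_i$ is disjoint from $D$ and from the other $R_j$. At the end, $\sigma=\top$ on $D\cup\{\rho\}$, $\sigma=\circ$ on $\bigcup_iR_i=R\setminus D$, and $\sigma=\bot$ elsewhere. This is a state allowed in (g3) for $R$ and $u=\varphi(s)$, and its value is at most the sum of the bounds of Step 3. In the subdivided case, the cost of $K$ is that of the original component, because one new edge costs $\mathrm{dist}(t,t)=0$ and the other costs as much as the subdivided edge. $\square$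

**Lemma 8.** For each bridge $b=xy$ of $M$: $g(R_{b,x},\varphi(y))\le c(N_{b,x})+c(b)$. If moreover $x$ is an attachment vertex of a nontrivial 2-ec component, then $g^\circ(R_{b,x},\varphi(x))\le c(N_{b,x})$.

*Proof.* Induction on $|V(N_{b,x})|$.

*$x$ is a terminal.* By (P5) $x$ has degree 1 and $\{x\}$ is a 2-class, so $R_{b,x}=\{x\}$. Rule (g1) gives $g^\circ(\{x\},x)=0$, and $g(\{x\},\varphi(y))\le\mathrm{dist}(x,\varphi(y))=c(b)$.

*$x$ is Steiner and incident with three bridges $b$, $xx_1$, $xx_2$.* Then $x_1\ne x_2$, as parallel edges are not bridges, and $N_{b,x}$ consists of $x$, the two edges $xx_1$, $xx_2$ and the disjoint graphs $N_{xx_1,x_1}$, $N_{xx_2,x_2}$, which are smaller. By induction $g(R_{xx_j,x_j},\varphi(x))\le c(N_{xx_j,x_j})+c(xx_j)$ for $j=1,2$. Rule (g2) at $u=\varphi(x)$ gives $g^\circ(R_{b,x},\varphi(x))\le c(N_{b,x})$. Add $\mathrm{dist}(\varphi(x),\varphi(y))=c(b)$.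

*$x$ is Steiner and $b$ is its only bridge.* By (P5) there is no other case. Then $x$ has degree 2 in its 2-ec component $K$, and it is an attachment vertex of $K$. By (4), $N_{b,x}$ consists of $K$ and the parts $b_{y'},W_{y'}$ for the attachment vertices $y'\ne x$, and each $W_{y'}$ has fewer vertices than $N_{b,x}$. So the hypotheses of Lemma 7 with $s=x$ hold by induction, applied to the bridges $b_{y'}=z_{y'}y'$ and their sides $W_{y'}$. The set $R$ of Lemma 7 is $R_{b,x}$, and the bound is $c(N_{b,x})$. Thus $g^\circ(R_{b,x},\varphi(x))\le c(N_{b,x})$, and adding $\mathrm{dist}(\varphi(x),\varphi(y))=c(b)$ finishes. $\square$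

**Lemma 9.** For each component $N$ of $M$ with $S=T\cap V(N)$: $\min_vg(S,v)\le c(N)$.

*Proof.* By (P5), one of the following cases occurs. Note that $g(R',v)\le g^\circ(R',v)$ for all $R',v$.

*Some Steiner $x\in V(N)$ is incident with three bridges $xx_1,xx_2,xx_3$.* Lemma 8 gives $g(R_{xx_j,x_j},\varphi(x))\le c(N_{xx_j,x_j})+c(xx_j)$ for $j=1,2,3$. Use (g2) twice at $u=\varphi(x)$; the three bounds add up to $c(N)$.

*Some Steiner $x\in V(N)$ is incident with exactly one bridge $b=xy$.* By Lemma 8, $g^\circ(R_{b,x},\varphi(x))\le c(N_{b,x})$, and, for the other side of $b$, $g(R_{b,y},\varphi(x))\le c(N_{b,y})+c(b)$. Rule (g2) at $u=\varphi(x)$ gives $g^\circ(S,\varphi(x))\le c(N)$.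

*No Steiner vertex of $N$ is incident with a bridge, and $N$ has a bridge $t_1t_2$.* Both ends are terminals of degree 1, so $N$ is this edge, and $\{t_1\},\{t_2\}$ are 2-classes. By (g1), $g(\{t_1\},t_1)=0$ and $g(\{t_2\},t_1)\le\mathrm{dist}(t_1,t_2)$. Rule (g2) at $u=t_1$ gives $g^\circ(S,t_1)\le c(N)$.

*$N$ is bridgeless.* By (P3) $N$ contains a terminal $t$, which has degree 2 by (P5). So $N$ is a nontrivial 2-ec component without attachment vertices. Subdivide an edge at $t$ and apply the last part of Lemma 7: $g^\circ(S,t)\le c(N)$. $\square$

*End of the proof of Theorem C.* By feasibility and (P3), the sets $T\cap V(N)$, over the components $N$ of $M$, form a partition of $T$ into nonempty 1-closed sets. By Lemma 9 the output is at most $\sum_Nc(N)=c(M)=\mathrm{OPT}$. By Section 13 it is at least $\mathrm{OPT}$, and backtracking yields a feasible multi-subgraph of that cost. If the instance is infeasible, Section 13 shows that the output is $\infty$. The running time was bounded in Section 12 by $19^kn^{O(1)}$. $\blacksquare$
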